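# Wreath products with $\mathbb Z^2$ inside Thompson's group $V$

## 1. Two permutations with disjoint supports

Thompson's group $V$ is a group of permutations of the Cantor set $\{0,1\}^\omega$; its definition is recalled in Section 3. Inside it we look for wreath products. The question, posed with the source "Embedding and Nonembedding Results for R. Thompson's Group V and Related Groups", is this: if $G\wr\mathbb Z^2$ is isomorphic to a subgroup of $V$, must $G$ be trivial? The trivial group does occur, since $1\wr\mathbb Z^2\cong\mathbb Z^2$ lies in $V$. The problem recalls two further facts: $\mathbb Z\wr\mathbb Z$ embeds into $V$, and $\mathbb Z\wr\mathbb Z^2$ does not. The answer will be yes. We start with a case in which this takes five lines and only needs permutations of a set.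

Functions act on the right, and $x^k=k^{-1}xk$.

**Definition (wreath product).** Let $Q$ be a group acting on the right on a set $X$. The group $G\wr_XQ$ is $\left(\bigoplus_XG\right)\rtimes Q$. Here $\bigoplus_XG$, the *base*, consists of the functions $\varphi:X\to G$ with finite support (that is, $\varphi(t)=1$ for all but finitely many $t$), and $Q$ moves coordinates: $\varphi^q(t)=\varphi(tq^{-1})$, so $\operatorname{supp}(\varphi^q)=(\operatorname{supp}\varphi)q$. When $X=Q$ with right multiplication we write $G\wr Q$.

For example, in $C_2\wr\mathbb Z$ an element of the base is a finite set of integers (where the lamp is on), and conjugation by $k\in\mathbb Z$ translates this set by $k$. No nonempty finite set of integers is invariant under a nonzero translation. That remark is general.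

**Lemma 1.** Let $k\in Q$ act on $X$ with all orbits of $\langle k\rangle$ infinite. If $x$ lies in the base of $G\wr_XQ$ and $x^k=x$, then $x=1$. In particular this holds for every $k\ne1$ in $\mathbb Z^2$ and every $x$ in the base of $G\wr\mathbb Z^2$.

*Proof.* The finite set $\operatorname{supp}(x)$ is invariant under $k$, so it is a union of $\langle k\rangle$-orbits. These are infinite, so $\operatorname{supp}(x)=\emptyset$. For $1\neq k\in\mathbb Z^2$, translation by $k$ has infinite orbits on $\mathbb Z^2$. $\square$

**Proposition 1 (the easy case).** Let $\Omega=\Omega_a\sqcup\Omega_b$, and let $a,b$ be permutations of $\Omega$ such that $a$ fixes every point of $\Omega_a$ and $b$ fixes every point of $\Omega_b$. Let $x$ be a permutation with $\Omega_ax=\Omega_a$ and $\Omega_bx=\Omega_b$. Then $c=x^{-1}x^a$ satisfies $c^b=c$.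

*Proof.* Let $z\in\Omega_a$. Then $zx\in\Omega_a$, so both $z$ and $zx$ are fixed by $a$, and $zx^a=za^{-1}xa=zxa=zx$. So $x^a$ and $x$ agree on $\Omega_a$. Since $\Omega_ax^{-1}=\Omega_a$, it follows that $zx^{-1}x^a=zx^{-1}x=z$ for $z\in\Omega_a$. So $c$ moves only points of $\Omega_b$, while $b$ moves only points of $\Omega_a$. Permutations with disjoint supports commute. $\square$

**Consequence.** Suppose $G\wr\mathbb Z^2$ is a group of permutations of $\Omega$, the factor $\mathbb Z^2$ is generated by $a,b$ as in Proposition 1, and every element of the base preserves $\Omega_a$ and $\Omega_b$. Then $G=1$. Indeed, take $x$ in the base. Then $c=x^{-1}x^a$ is in the base and $c^b=c$, so $c=1$ by Lemma 1. That says $x^a=x$, so $x=1$ by Lemma 1 again.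

What changes for an arbitrary copy of $G\wr\mathbb Z^2$ in $V$? Two things.

1. A copy of $\mathbb Z^2$ in $V$ need not have two generators with disjoint supports. We need a substitute: finitely many nontrivial elements of $\mathbb Z^2$ such that each point is fixed by one of them. This is where $V$ enters (Sections 4 and 5).
2. The base need not preserve the pieces. A point $z$ fixed by $a$ may be carried by $x$ to a point $zx$ that is not fixed by $a$. This is a problem about permutations only, and we treat it first.

## 2. Base elements that cross between the pieces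

To speak about several elements at once we use module notation. Let $A$ be an abelian group normalizing an abelian group $M$. Write $M$ additively; it is a right $\mathbb Z[A]$-module via $x\cdot k=x^k$. So $x(k-1)$ means $x^kx^{-1}$ in multiplicative notation. Since $\mathbb Z[A]$ is commutative, factors $(k-1)$ may be applied in any order. For instance, the base of $C_2\wr\mathbb Z$ becomes $\mathbb F_2[t,t^{-1}]$ with the generator of $\mathbb Z$ acting as multiplication by $t$.

When $x$ lies in such an $M$, Proposition 1 says $x(a-1)(b-1)=0$. Lemma 1 says that, on an abelian base, the homomorphism $x\mapsto x(k-1)$ is injective. So we want the following: if each point of $\Omega$ is fixed by one of the subgroups $K_1,\dots,K_n\le A$, then $x(k_1-1)\cdots(k_n-1)=0$ for $x\in M$ and $k_i\in K_i$.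

**Orbits that stay in one piece.** Suppose $z$ is a point such that a single $K_i$ fixes every point of $zM$. Then for every $y\in M$ and $k\in K_i$ we get $zy^k=zk^{-1}yk=zyk=zy$, so $y(k-1)$ fixes $z$. Apply this to $y=x\prod_{s\ne i}(k_s-1)$, which is some element of $M$: the full product $x\prod_s(k_s-1)$ fixes $z$. If every orbit is of this kind, the product fixes every point and is trivial. Notice the order: the factors with $s\neq i$ were applied first, and cost nothing.

**Where this stops.** The computation used that both $z$ and $zy$ are fixed by the same $k$. Here is a case where that fails. Let $\Omega=\{1,2,3,4\}$, $a=(3\,4)$, $b=(1\,2)$, and let $M$ be the Klein four-group $\{1,(1\,2)(3\,4),(1\,3)(2\,4),(1\,4)(2\,3)\}$, which is abelian and normalized by $A=\langle a,b\rangle$. Each point is fixed by $a$ or by $b$. For $x=(1\,3)(2\,4)$ we have $x^a=(1\,4)(2\,3)$, and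
$$x(a-1)=(1\,2)(3\,4),$$
which moves the point $1$, although $a$ fixes $1$. The reason is that $x$ carries $1$ to $3$, which $a$ does not fix. Still, $(1\,2)(3\,4)$ commutes with $b$, so $x(a-1)(b-1)=0$ after all.

**What saves the product.** Put $z=1$, $w=zx=3$, $c=x(a-1)$. Then $wc=4=wa$: at the point $w$, the element $c\in M$ imitates $a$. Now $b$ fixes $w$ and commutes with $a$, so $c^b$ also imitates $a$ at $w$. Thus $c$ and $c^b$ agree at one point, so they differ by an element of $\mathrm{Stab}_M(w)$. As $M$ is abelian, this stabilizer is the same at all points of the orbit, so $c(b-1)$ fixes $z$. The general proof is this observation together with control over the remaining factors.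

**Proposition 2.** Let a group act faithfully on the right on a set $\Omega$. Let $A,M$ be abelian subgroups with $A$ normalizing $M$. Let $K_1,\dots,K_n\le A$ be such that each $z\in\Omega$ is fixed by all of some $K_i$. Then
$$x(k_1-1)(k_2-1)\cdots(k_n-1)=0\qquad\text{for all }x\in M,\ k_i\in K_i .$$

*Proof.* For each $w\in\Omega$ choose an index $i(w)$ such that $K_{i(w)}$ fixes $w$. Fix $x$ and the $k_s$. Fix also $z\in\Omega$; we show that the product fixes $z$. Put $S=\mathrm{Stab}_M(z)$ and $J=\{i(w):w\in zM\}$.

**Step 1: which factors preserve $S$.** This will allow us to apply further factors once we are inside $S$. For $m\in M$ we have $\mathrm{Stab}_M(zm)=S^m=S$, since $M$ is abelian. So $\mathrm{Stab}_M(w)=S$ for every $w\in zM$. Let $j\in J$, say $j=i(w)$ with $w\in zM$, and let $k\in K_j$. As $k$ normalizes $M$ and fixes $w$,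
$$S^k=\mathrm{Stab}_M(w)^k=\mathrm{Stab}_M(wk)=\mathrm{Stab}_M(w)=S .$$
Hence
$$S(k_j-1)\subseteq S\qquad\text{for all }j\in J. \tag{1}$$

**Step 2: use the other factors first.** We have no such information for $s\notin J$. So we apply those factors at the start, where any element of $M$ is allowed: put
$$y=x\prod_{s\notin J}(k_s-1)\in M,\qquad i=i(z),\qquad w=zy\in zM,\qquad l=i(w).$$
Then $i,l\in J$, the element $k_i$ fixes $z$, and $k_l$ fixes $w$.

**Step 3: one or two factors from $J$ bring us into $S$.** Since $zk_i^{-1}=z$,
$$zy^{k_i}=zk_i^{-1}yk_i=zyk_i=wk_i. \tag{2}$$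
If $l=i$, then $k_i$ fixes $w$, so (2) gives $zy^{k_i}=w=zy$. Hence $y^{k_i}y^{-1}$ fixes $z$, that is, $y(k_i-1)\in S$.

If $l\neq i$, put $c=y^{-1}y^{k_i}\in M$; additively, $c=y(k_i-1)$. By (2), $wc=zyy^{-1}y^{k_i}=zy^{k_i}=wk_i$. Using that $k_l$ fixes $w$ and that $A$ is abelian,
$$wc^{k_l}=wk_l^{-1}ck_l=wck_l=wk_ik_l=wk_lk_i=wk_i=wc .$$
So $c^{k_l}c^{-1}\in\mathrm{Stab}_M(w)=S$, that is, $y(k_i-1)(k_l-1)\in S$.

**Step 4: apply the rest.** In either case, the factors $(k_s-1)$ with $s\in J$ that have not been used may be applied one after another, and by (1) we stay in $S$. So $y\prod_{s\in J}(k_s-1)\in S$. This element is $x\prod_{s=1}^n(k_s-1)$, by the definition of $y$ and commutativity of $\mathbb Z[A]$. It therefore fixes $z$.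

The sets $S$ and $J$ and the indices $i,l$ depended on $z$, but the element $x\prod_s(k_s-1)$ does not. So it fixes every $z\in\Omega$, and by faithfulness it is trivial. $\square$

## 3. The group $V$, by hand

Write $\mathfrak C=\{0,1\}^\omega$, and for a finite word $s$ let $[s]=s\,\mathfrak C$ be the *cone* of sequences with prefix $s$. Two cones are nested or disjoint, and $[s]=[s']$ only if $s=s'$.

**Definition ($V$).** A *complete prefix code* is a finite set of words such that every sequence in $\mathfrak C$ has exactly one of them as a prefix; for example $\{0,10,11\}$. The group $V$ consists of the homeomorphisms $\phi$ of $\mathfrak C$ for which there are complete prefix codes $u_1,\dots,u_k$ and $v_1,\dots,v_k$ with $(u_iw)\phi=v_iw$ for all $i$ and all $w\in\mathfrak C$.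

We shall use one element again and again:
$$\alpha:\quad 0\mapsto00,\qquad10\mapsto01,\qquad11\mapsto1. \tag{3}$$
It fixes $1^\infty$. Any other point starts with $0$ or is $1^k0w$ with $k\ge1$. In the second case the number of leading ones drops until we reach $10w\mapsto01w$. A point $0w$ goes to $00w$, $000w$, and so on. So every point except $1^\infty$ converges to $0^\infty$ under iteration.

**$G\wr\mathbb Z$ for $G\le V$.** We have $[01]\alpha^n=[0^{n+1}1]$ for $n\ge0$, so $[01]\alpha^n\cap[01]=\emptyset$ for $n\ge1$. Applying $\alpha^{-n}$, we get the same for negative exponents. Let $G$ act on the cone $[01]$ by $(01w)g=01(wg)$ and trivially elsewhere. Its conjugates by powers of $\alpha$ have disjoint supports, and with $\alpha$ they generate $G\wr\mathbb Z$. (Section 7 gives the details in greater generality.) To do the same with $\mathbb Z^2$ one would need a cone $D$ whose translates under $\mathbb Z^2$ are pairwise disjoint. We shall see in Section 5 that there is none.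

**Copies of $\mathbb Z^2$.** For instance, let $a$ act as $\alpha$ on $[0]$, that is, $(0w)a=0(w\alpha)$, and trivially on $[1]$; let $b$ act as $\alpha$ on $[1]$ and trivially on $[0]$. This is the situation of Proposition 1. Here is a copy that is not. On the three cones $[00],[01],[1]$ let $g$ act as $(\alpha,1,\alpha)$ and $h$ as $(1,\alpha,\alpha)$. Points of $[00]$ are fixed by $\langle h\rangle$ and points of $[01]$ by $\langle g\rangle$. On $[1]$ the element $g^ih^j$ acts as $\alpha^{i+j}$, so points of $[1]$ are fixed by $\langle gh^{-1}\rangle$. The sequence $10^\infty$ has an infinite $\alpha$-orbit, so the point $10^\infty$ copied into each of the three cones has exactly these three stabilizers, and they intersect pairwise trivially. If each point were fixed by one of two nontrivial elements, two of these stabilizers would share a nontrivial element, which is false. So two elements do not suffice here, but three subgroups, each with quotient $\mathbb Z$, do. The claim that finitely many always suffice is what we prove next.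

**Theorem 1.** If $G\wr\mathbb Z^2$ embeds into $V$, then $G=1$.

## 4. Iterating one element of $V$

For $\alpha$, each point is fixed or converges to $0^\infty$. For the swap $0w\leftrightarrow1w$, each point is fixed by the square. The next lemma says that, after passing to a power, every element behaves like this.

**Lemma 2.** For every $f\in V$ there are $m\ge1$ and a finite set $P\subset\mathfrak C$ such that, for every $z\in\mathfrak C$, either $zf^m=z$, or $zf^{mi}$ converges to a point of $P$ as $i\to\infty$.

*Proof.* **Setup: letting $f$ act on finite words.** Let $f$ be given by $u_i\mapsto v_i$, and let $\ell=\max|u_i|$. Define a partial map $\hat f$ on finite words by $(u_is)\hat f=v_is$; it is undefined on words with no prefix among the $u_i$. We use three facts.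

* If $|s|\ge\ell$, then $s\hat f$ is defined: some $u_i$ is a prefix of an infinite extension of $s$, and $|u_i|\le\ell\le|s|$. So the words outside the domain of $\hat f$ have length $<\ell$, and there are finitely many.
* If $s\hat f^n$ is defined, then $(sy)\hat f^n=(s\hat f^n)y$ for all words $y$, and $(sw)f^n=(s\hat f^n)w$ for all $w\in\mathfrak C$. In particular $[s]f^n=[s\hat f^n]$.
* $\hat f$ is injective: if $s\hat f=s'\hat f$, then $[s]f=[s']f$, so $[s]=[s']$ and $s=s'$.

Fix $z$. We follow the prefixes of $z$ under $\hat f$. The constants $m_1,m_2,m_3$ and the set $P$ found below depend only on $f$.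

**Case 1: some prefix $s$ of $z$ has $s_n:=s\hat f^n$ defined for all $n\ge0$.** Note that $zf^n\in[s_n]$. To reduce to finitely many words we cut $s_n$ after $\ell$ letters.

*Observation.* Suppose $|s_i|\ge|s_n|$ for all $i\ge n$, and $s_n=\sigma\theta$ with $|\sigma|=\ell$. Then $\sigma\hat f^i$ is defined for all $i\ge0$, and $s_{n+i}=(\sigma\hat f^i)\theta$. We argue by induction on $i$; for $i=0$ there is nothing to show. If it holds for $i$, then $|\sigma\hat f^i|=|s_{n+i}|-|\theta|\ge|s_n|-|\theta|=\ell$. So $\hat f$ is defined on $\sigma\hat f^i$, and $s_{n+i+1}=((\sigma\hat f^i)\theta)\hat f=(\sigma\hat f^{i+1})\theta$.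

*Case 1a: some word occurs twice among the $s_n$; then $z$ is fixed by a power of $f$.* If $s_p=s_{p+d}$ with $d\ge1$, injectivity gives $s_{p-1}=s_{p-1+d}$, and so on down to $s_0=s_d$. Hence $s_{n+d}=s_n$ for all $n\geq 0$. Choose $n$ with $|s_n|$ minimal. If $|s_n|\le\ell$, put $\sigma=s_n$; then $\sigma\hat f^d=\sigma$. Otherwise write $s_n=\sigma\theta$ with $|\sigma|=\ell$. The observation gives $(\sigma\hat f^d)\theta=s_{n+d}=\sigma\theta$, so again $\sigma\hat f^d=\sigma$. Thus $\sigma$ lies in the finite set $X_{\rm per}$ of words of length $\le\ell$ that return to themselves under a positive iterate of $\hat f$. Let $m_1$ be a common multiple of return times, one for each element of $X_{\rm per}$. Then $\sigma\hat f^{m_1}=\sigma$, so $f^{m_1}$ is the identity on $[\sigma]$. Since $zf^n\in[s_n]\subseteq[\sigma]$, we get $zf^nf^{m_1}=zf^n$, hence $zf^{m_1}=z$.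

*Case 1b: no word repeats; then $z$ is attracted.* There are finitely many words of each length, so $|s_n|\to\infty$. For every $N$ so large that $|s_i|\ge\ell$ for all $i\ge N$, an index $n\ge N$ minimizing $|s_i|$ over $i\ge N$ satisfies $|s_n|\ge\ell$ and $|s_i|\ge|s_n|$ for all $i\ge n$. So there are infinitely many such $n$. Infinitely many of their words $s_n$ share the same prefix $\sigma$ of length $\ell$, and as $|s_n|\to\infty$ we may choose two of these indices, $n<n'$, with $|s_{n'}|>|s_n|$. Write $s_n=\sigma\theta$, $s_{n'}=\sigma\theta'$ and $j=n'-n$. By the observation, $(\sigma\hat f^j)\theta=\sigma\theta'$, and $|\sigma\hat f^j|=|s_{n'}|-|\theta|>|s_n|-|\theta|=|\sigma|$. So $\sigma$ and $\sigma\hat f^j$ are both prefixes of $s_{n'}$ and the second is longer: $\sigma\hat f^j=\sigma\eta$ with $\eta$ nonempty.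

Let $X_{\rm att}$ be the finite set of words $\sigma$ of length $\ell$ for which such a $j\ge1$ and a nonempty $\eta$ with $\sigma\hat f^j=\sigma\eta$ exist, and fix one choice $(j_\sigma,\eta_\sigma)$ for each. Then $\sigma\hat f^{j_\sigma q}=\sigma\eta_\sigma^q$ by induction on $q$, so $f^{j_\sigma q}$ sends $\sigma w$ to $\sigma\eta_\sigma^qw$. Every point of $[\sigma]$ therefore converges under iteration of $f^{j_\sigma}$ to $p_\sigma:=\sigma\eta_\sigma^\infty$. Let $m_2$ be a common multiple of the $j_\sigma$, and let $P$ be the finite set of all $p_\sigma f^c$ with $\sigma\in X_{\rm att}$ and $0\le c<j_\sigma$.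

Now let $m_2\mid m$ and $zf^n\in[\sigma]$, as above. Since $j_\sigma\mid m$, the residue $c$ of $im-n$ modulo $j_\sigma$, $0\le c<j_\sigma$, does not depend on $i$. For large $i$ write $im=n+j_\sigma q_i+c$; then $q_i\to\infty$. Hence $zf^{im}=(zf^n)f^{j_\sigma q_i}f^c\to p_\sigma f^c\in P$.

**Case 2: for every $k$, the prefix $s_k$ of $z$ of length $k$ has a last defined iterate $e_k=s_k\hat f^{\tau(k)}$, lying outside the domain of $\hat f$.** This is what happens when $z$ lies on a repelling cycle: for $f=\alpha$ and $z=1^\infty$, the prefix $1^k$ shrinks to the word $1$, on which $\hat\alpha$ is undefined. We show that $z$ is periodic, with a period taken from a finite list.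

There are finitely many possible $e_k$, so some $e$ equals $e_{k_i}$ for an infinite sequence $k_1<k_2<\cdots$. Write $s_{k_{i+1}}=s_{k_i}r_i$ with $r_i$ nonempty. Since $s_{k_i}\hat f^{\tau(k_i)}$ is defined, so is $s_{k_{i+1}}\hat f^{\tau(k_i)}=er_i$, and $\tau(k_i)\le\tau(k_{i+1})$. As $er_i\ne e=s_{k_{i+1}}\hat f^{\tau(k_{i+1})}$, the number $j_i:=\tau(k_{i+1})-\tau(k_i)$ is positive, and $(er_i)\hat f^{j_i}=e$.

*Claim.* If $(er)\hat f^j=e$ and $(er')\hat f^{j'}=e$ with $j,j'\ge1$ and $r,r'$ nonempty, then $r^\infty=r'^\infty$. Indeed $(er^qw)f^{jq}=ew$ for all $w\in\mathfrak C$ and $q\geq 1$, by induction on $q$, and likewise for $r',j'$. So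
$$[er^{j'}]f^{jj'}=[e]=[er'^{\,j}]f^{jj'} .$$
Hence $er^{j'}=er'^{\,j}$, so $r^{j'}=r'^{\,j}$; repeating this word forever gives $r^\infty=r'^\infty$.

Put $\rho=r_1^\infty$. By the claim $\rho=r_i^\infty$ for all $i$, so $r_i\rho=\rho$ and $r_1\cdots r_i\rho=\rho$. So each $r_1\cdots r_i$ is a prefix of $\rho$, and letting $i\to\infty$, $r_1r_2r_3\cdots=\rho$. Since $z=s_{k_1}r_1r_2\cdots$, we get $zf^{\tau(k_1)}=er_1r_2\cdots=e\rho$. This point is fixed by $f^{j_1}$, because $(e\rho)f^{j_1}=(er_1\rho)f^{j_1}=e\rho$. By the claim, $\rho$ depends only on $e$. So there is a finite set of $f$-periodic points, at most one for each word $e$ outside the domain of $\hat f$, one of which lies in the $f$-orbit of $z$. Let $m_3$ be a common multiple of their periods; then $zf^{m_3}=z$.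

**Conclusion.** Let $m$ be a common multiple of $m_1,m_2,m_3$ (any of these is $1$ if its defining set is empty). In Cases 1a and 2, $zf^m=z$. In Case 1b, $zf^{mi}$ converges to a point of $P$. $\square$

## 5. Abelian subgroups and germs at limit points

Let $z$ be attracted by $g$ to a point $p$, and let $k$ commute with $g$. If $k$ is the identity near $p$, then for large $i$ we get $zkg^i=zg^ik=zg^i$, so $k$ fixes $z$. So we ask which elements fixing $p$ are the identity near $p$. In $V$ this is decided by one integer.

**Lemma 3.** Let $p\in\mathfrak C$. For $h\in V$ with $ph=p$, choose a prefix $u$ of $p$ and a word $v$ with $(uw)h=vw$ for all $w\in\mathfrak C$, and put $\lambda_p(h)=|v|-|u|$. Then $\lambda_p$ is a well-defined homomorphism $\mathrm{Stab}_V(p)\to\mathbb Z$, and if $\lambda_p(h)=0$, then $h$ is the identity on a neighborhood of $p$.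

For example, $\lambda_{0^\infty}(\alpha)=1$, from $0\mapsto00$, and $\lambda_{1^\infty}(\alpha)=-1$, from $11\mapsto1$.

*Proof.* Such $u$ exist by the definition of $V$, and $v$ is determined by $u$ since $[v]=[u]h$; moreover $v$ is a prefix of $ph=p$. Any two admissible prefixes of $p$ are comparable, and replacing $u$ by a longer prefix $uy$ of $p$ replaces $v$ by $vy$. So $|v|-|u|$ does not depend on the choice. Given $h,h'$, take $u$ so long that $(uw)h=vw$ and also $(vw)h'=v'w$ for all $w$; this is possible since $v$ is a prefix of $p$ whose length grows with $|u|$. Then $(uw)hh'=v'w$, so $\lambda_p(hh')=|v'|-|u|=\lambda_p(h)+\lambda_p(h')$. If $\lambda_p(h)=0$, then $u,v$ are prefixes of $p$ of equal length, so $u=v$ and $h$ is the identity on $[u]$. $\square$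

**Lemma 4.** Let $A\le V$ be an infinite finitely generated abelian group. There are a finite-index subgroup $A_0\le A$, an integer $n\ge1$, and $K_1,\dots,K_n\le A_0$ with $A_0/K_i\cong\mathbb Z$, such that every $z\in\mathfrak C$ is fixed by all elements of some $K_i$.

*Proof.* **Step 1: pass to powers with simple dynamics.** Let $A=\langle a_1,\dots,a_d\rangle$, choose $m_s$ for $a_s$ by Lemma 2, and put $g_s=a_s^{m_s}$. For every $z$ with $zg_s\ne z$ the limit $\lim_izg_s^{\,i}$ exists, and the set $P_s$ of all these limits is finite.

**Step 2: make the limit points common fixed points.** Let $h\in A$. If $zg_s\ne z$, then $(zh)g_s=zg_sh\neq zh$, and since $h$ is a homeomorphism commuting with $g_s$, $\lim(zh)g_s^{\,i}=(\lim zg_s^{\,i})h$. So $h$ maps the finite set $P_s$ into itself, and, being injective, permutes it. Hence $A$ permutes the finite set $P=\bigcup_sP_s$. Let $A_0$ be the pointwise stabilizer of $P$ in $B=\langle g_1,\dots,g_d\rangle$. It is the kernel of a homomorphism from $B$ to a finite symmetric group, so it has finite index in $B$. And $A/B$ is finitely generated abelian of finite exponent,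 hence finite. So $A_0$ has finite index in $A$.

**Step 3: the subgroups.** For $p\in P$ let $K_p=\ker(\lambda_p|_{A_0})$. Then $A_0/K_p$ is trivial or $\cong\mathbb Z$. Let $z\in\mathfrak C$.

* If $zg_s\ne z$ for some $s$, then $zg_s^{\,i}\to p$ for some $p\in P$. Let $k\in K_p$. By Lemma 3, $k$ is the identity near $p$, so for large $i$ we have $zkg_s^{\,i}=zg_s^{\,i}k=zg_s^{\,i}$, hence $zk=z$. Thus $K_p$ fixes $z$.
* If $zg_s=z$ for all $s$, then $A_0\le B$ fixes $z$.

**Step 4: keep the proper ones.** Let $K_1,\dots,K_n$ be the distinct proper subgroups among the $K_p$; these have $A_0/K_i\cong\mathbb Z$. If there were none, then by Step 3 every $z$ would be fixed by $A_0$, so $A_0=1$ and $A$ would be finite, a contradiction. So $n\ge1$. Each $z$ is fixed by a proper $K_p$ or by all of $A_0$, and in the latter case by every $K_i$. $\square$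

This shows at once why the construction of $G\wr\mathbb Z$ in Section 3 has no analogue for $A\cong\mathbb Z^2$. Each $K_i$ is nontrivial, because $A_0\cong\mathbb Z^2$ is not $\mathbb Z$. So any point of any cone $D$ is fixed by some $k\ne1$ in $A$, and $Dk\cap D\ne\emptyset$. That alone does not exclude other embeddings, where the base elements are not supported on disjoint cones. Proposition 2 does.

## 6. The group-ring element that kills the base

**Proof of Theorem 1.** Suppose $G\ne1$ and $G\wr\mathbb Z^2\le V$. Let $C\ne1$ be a cyclic subgroup of $G$; the purpose of this is to make the base abelian. Then $C\wr\mathbb Z^2\le V$. Let $M=\bigoplus_{\mathbb Z^2}C$, which is abelian and normalized by $A=\mathbb Z^2$. Take $A_0$ and $K_1,\dots,K_n$ from Lemma 4. Since $A_0$ has finite index in $A$, $A_0\cong\mathbb Z^2$; since $A_0/K_i\cong\mathbb Z$, each $K_i\neq1$. Pick $1\ne k_i\in K_i$. Proposition 2, applied to $A_0$, $M$ and $\Omega=\mathfrak C$, gives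
$$x(k_1-1)\cdots(k_n-1)=0\qquad\text{for all }x\in M .$$
By Lemma 1, each map $x\mapsto x(k_i-1)$ is injective on $M$, so their composite is injective. Since $M\ne0$, this is a contradiction. So $G=1$. $\blacksquare$

Torsion in $G$ played no role: $C$ may be finite or infinite. In particular the case $G=\mathbb Z$ is reproved.

We used only one element $k_i$ of each $K_i$. Keeping all of them gives a stronger statement. For $K\le A_0$ let $I(K)$ be the ideal of $\mathbb Z[A_0]$ generated by $\{k-1:k\in K\}$.

**Theorem 2.** Let $A\le V$ be an infinite finitely generated abelian group normalizing an abelian subgroup $M\le V$. Then there are a finite-index subgroup $A_0\le A$, an integer $n\ge1$, and subgroups $K_1,\dots,K_n\le A_0$ with $A_0/K_i\cong\mathbb Z$, such that $M\cdot I(K_1)\cdots I(K_n)=0$, with ideals taken in $\mathbb Z[A_0]$. The $K_i$ depend only on $A$.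

**Proof.** Take $A_0,K_1,\dots,K_n$ from Lemma 4, which does not involve $M$. As an additive group, $I(K_i)$ is generated by the elements $a(k-1)$ with $a\in A_0$, $k\in K_i$. So $M\,I(K_1)\cdots I(K_n)$ is additively generated by elements $xa_1(k_1-1)\cdots a_n(k_n-1)=(xa_1\cdots a_n)(k_1-1)\cdots(k_n-1)$ with $x\in M$, $a_i\in A_0$, $k_i\in K_i$. As $xa_1\cdots a_n\in M$, these vanish by Proposition 2. $\blacksquare$

## 7. Disjoint cones: embedding $G\wr Q$ for virtually cyclic $Q$

To see how far the obstruction reaches we need constructions. "Virtually cyclic" means finite or virtually $\mathbb Z$; an example of the latter is the infinite dihedral group.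

**Lemma 5.** If $G$ embeds into $V$ and $Q$ is virtually cyclic, then $G\wr Q$ embeds into $V$.

*Proof.* **Step 1: an embedding $Q\le V$ and a cone $D$ whose translates $Dq$ $(q\in Q)$ are pairwise disjoint.**

If $Q$ is finite, take a complete prefix code $\{w_q\}_{q\in Q}$ and let $(w_qw)h=w_{qh}w$ for $h\in Q$ and $w\in\mathfrak C$. This is a right action by elements of $V$, and $D=[w_1]$ has translates $Dq=[w_q]$. The action is faithful since these are distinct.

If $Q$ is infinite, let $Z=\langle c\rangle\cong\mathbb Z$ have finite index and write $Q=\bigsqcup_{i=1}^mZq_i$ with $q_1=1$. Take $\alpha$ from (3); recall from Section 3 that $[01]\alpha^n\cap[01]=\emptyset$ for all $n\ne0$. Take a complete prefix code $w_1,\dots,w_m$. For $q\in Q$ and each $i$ there are unique $n$ and $i'$ with $q_iq=c^nq_{i'}$; set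
$$(w_iw)q=w_{i'}(w\alpha^n)\qquad(w\in\mathfrak C).$$
This is a right action: if $q_{i'}q'=c^{n'}q_{i''}$, then $q_iqq'=c^{n+n'}q_{i''}$, and both ways $w_iw$ goes to $w_{i''}(w\alpha^{n+n'})$. The map $i\mapsto i'$ is a permutation, since $q$ permutes the cosets $Zq_i$, and on each of the $m$ cones $q$ acts through a power of $\alpha$; so $q$ acts as an element of $V$. Let $D=[w_101]$. Suppose $Dq\cap D\ne\emptyset$. Write $q=q_1q=c^nq_{i'}$. Then $Dq\subseteq[w_{i'}]$ forces $i'=1$, and then $[01]\alpha^n\cap[01]\ne\emptyset$ forces $n=0$, so $q=1$. Hence the sets $Dq$ are pairwise disjoint (if $Dq$ meets $Dq'$, then $Dqq'^{-1}$ meets $D$), and the action is faithful (if $q$ acts trivially, then $Dq=D$).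

**Step 2: put $G$ on $D$.** Write $D=[w_0]$ for a word $w_0$. Regard $G\le V$, and let $G_D\cong G$ be the copy acting by $(w_0w)g=w_0(wg)$ on $D$ and trivially elsewhere; it lies in $V$. The conjugate $G_D^{\,q}$ is supported in $Dq$. Since these sets are pairwise disjoint, the conjugates generate $N=\bigoplus_{q\in Q}G_D^{\,q}$, and $(G_D^{\,q})^{q'}=G_D^{\,qq'}$. So $Q$ permutes the summands regularly. Every element of $N$ maps $D$ to itself, while $Dq\neq D$ for $q\ne1$; so $N\cap Q=1$. Hence $\langle G_D,Q\rangle=N\rtimes Q\cong G\wr Q$, with the element $g$ in coordinate $q$ corresponding to the conjugate by $q$ of the copy of $g$ in $G_D$. $\square$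

**Remark.** In Theorem 2 suppose in addition that $pM=0$ for a prime $p$. A prime ideal of $\mathbb F_p[A_0]$ containing the annihilator of $M$ contains the product of the ideals $\mathbb F_p[A_0]I(K_i)$, hence one of them, and $\mathbb F_p[A_0]/\mathbb F_p[A_0]I(K_i)\cong\mathbb F_p[A_0/K_i]\cong\mathbb F_p[\mathbb Z]$ has Krull dimension $1$. Applying this to the smallest prime in a chain, we see that $\mathbb F_p[A_0]/\mathrm{Ann}(M)$ has Krull dimension at most $1$. The bound is attained for $C_p\wr\mathbb Z\le V$ (Lemma 5, as the finite group $C_p$ embeds into $V$): there $M\cong\mathbb F_p[\mathbb Z]$ is free and nonzero over $\mathbb F_p[A_0]$, so its annihilator is $0$.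

## 8. Permutational wreath products with $\mathbb Z^d$

Now let the top group act on a set $X$ that need not be the regular one. For example, $\mathbb Z^2$ acts on $X=\mathbb Z^2/\langle(1,0)\rangle$, and the stabilizers have rank $1$. The *rank* of a finitely generated abelian group is the rank of its free part.

**Theorem 3.** Let $G\ne1$, $d\ge0$, and let $X\ne\emptyset$ be a $\mathbb Z^d$-set with finitely many orbits. Then $G\wr_X\mathbb Z^d=(\bigoplus_XG)\rtimes\mathbb Z^d$ embeds into $V$ if and only if $G$ embeds into $V$ and every point stabilizer in $X$ has rank $\ge d-1$.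

**Proof.** Let $A=\mathbb Z^d$.

**Necessity: a small stabilizer leaves room for elements with infinite orbits in each $K_i$.** $G$ is a subgroup of $G\wr_XA$, as $X\neq\emptyset$. Suppose some point stabilizer $H$ has rank $\le d-2$; so $d\ge2$. Let $1\ne C\le G$ be cyclic. The orbit with stabilizer $H$ is $A/H$, so if $G\wr_XA$ embeds, $V$ contains $C\wr_{A/H}A$. Put $M=\bigoplus_{A/H}C$, and take $A_0,K_1,\dots,K_n$ as in Theorem 2. Then $\operatorname{rank}K_i=d-1>\operatorname{rank}H\ge\operatorname{rank}(K_i\cap H)$, so $K_i/(K_i\cap H)$ is an infinite finitely generated abelian group. It has an element of infinite order; that is, some $k_i\in K_i$ has $k_i^r\notin H$ for all $r\ne0$. As $A$ is abelian, $k_i^r$ with $r\neq 0$ fixes no point of $A/H$, so all orbits of $\langle k_i\rangle$ on $A/H$ are infinite. By Lemma 1, $x\mapsto x(k_i-1)$ is injective on $M$. So $x\prod_i(k_i-1)\ne0$ for $0\ne x\in M$, which contradicts Theorem 2.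

**Sufficiency: treat one orbit at a time.** Let $X=\bigsqcup_{j=1}^rA/H_j$ with $\operatorname{rank}H_j\ge d-1$. Then $A/H_j$ is finitely generated abelian of rank $\le1$, hence virtually cyclic. Consider
$$G\wr_XA\to A\times\prod_{j=1}^rG\wr(A/H_j),\qquad(\varphi,a)\mapsto\bigl(a,(\varphi|_{A/H_j},aH_j)_j\bigr).$$
Restriction to an orbit commutes with the action of $A$, and $A$ acts on functions on $A/H_j$ through $A/H_j$ acting by translation. So this is a homomorphism. If $(\varphi,a)$ is in the kernel, then $a=1$ and all restrictions of $\varphi$ are trivial, so $\varphi=1$; the map is injective. Each $G\wr(A/H_j)$ embeds into $V$ by Lemma 5. The group $A=\mathbb Z^d$ embeds into $V^d$, since $\alpha$ has infinite order. So $G\wr_XA$ embeds into $V^{d+r}$. Finite direct powers of $V$ embed into $V$, one factor acting on each cone of a complete prefix code. $\blacksquare$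

## 9. Other top groups

Theorem 1 also restricts the top group. A group is *polycyclic* if it has a subnormal series with cyclic factors, and *virtually polycyclic* if some finite-index subgroup is polycyclic; finitely generated abelian groups are examples.

**Theorem 4.** Let $G\ne1$ and let $Q$ be a group. If $Q$ contains $\mathbb Z^2$, then $G\wr Q$ does not embed into $V$. If $Q$ is virtually polycyclic, then $G\wr Q$ embeds into $V$ if and only if $G$ embeds into $V$ and $Q$ is virtually cyclic (finite or virtually $\mathbb Z$).

**Proof.** **Step 1: reduce to $\mathbb Z^2$.** If $B\le Q$, then the functions supported on $B$, together with $B$, form a subgroup $G\wr B$ of $G\wr Q$. So if $G\neq1$ and $G\wr Q$ embeds into $V$, then by Theorem 1, $Q$ contains no $\mathbb Z^2$. This is the first assertion.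

**Step 2: virtually polycyclic groups without $\mathbb Z^2$ are virtually cyclic.** Let $Q$ be such a group. A virtually polycyclic group has a finite-index subgroup $N$ with a subnormal series $1=N_0<N_1<\dots<N_h=N$ with infinite cyclic factors (Robinson, *A Course in the Theory of Groups*, 5.4.15). Suppose $h\ge2$, and let $t\in N_2$ map to a generator of $N_2/N_1\cong\mathbb Z$. Conjugation by $t$ is an automorphism of $N_1\cong\mathbb Z$, so it is $\pm1$, and $t^2$ centralizes $N_1$. No nontrivial power of $t^2$ lies in $N_1$, so $\langle N_1,t^2\rangle\cong\mathbb Z^2$, a contradiction. So $h\le1$, and $N$ is trivial or $\mathbb Z$: $Q$ is virtually cyclic.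

**Step 3: the equivalence.** Let $Q$ be virtually polycyclic. If $G\wr Q$ embeds into $V$, then so does $G\le G\wr Q$, and $Q$ is virtually cyclic by Steps 1 and 2. The converse is Lemma 5. $\blacksquare$
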